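\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Partition inequalities describe the $(1,2)$-survivable network design polytope with two terminals}

\begin{abstract}
A subgraph of a graph whose nodes have types $1$ and $2$ is survivable if it contains $\min\{r(u),r(v)\}$ edge-disjoint paths between any two nodes $u,v$ of types $r(u),r(v)$. We prove the conjecture that, when exactly two nodes have type $2$, the convex hull of the incidence vectors of survivable subgraphs is described by the bounds $0\le x\le 1$ and the partition inequalities. The same proof allows any number $k$ of edge-disjoint paths between the two special nodes, and the result extends to arbitrary integral bounds on the edges. For every larger number of nodes of type $2$ there are graphs for which the description fails; for three such nodes it fails already on $K_4$.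
\end{abstract}

\section{The question and the results}

Let $G=(V,E)$ be an undirected graph; parallel edges are allowed, loops are not. Let $r\in\{1,2\}^V$ assign a connectivity type to each node, and let $T=\{u\in V: r(u)=2\}$ be the set of \emph{terminals}. An edge set $F\subseteq E$, or the subgraph $(V,F)$, is \emph{survivable} if for all distinct $u,v\in V$ it contains at least $\min\{r(u),r(v)\}$ edge-disjoint paths between $u$ and $v$. So every node must be connected to the network, and no single edge failure may separate two terminals. Let $\operatorname{SNDP}(G,r)$ be the convex hull of the incidence vectors $\chi^F\in\mathbb R^E$ of the survivable sets $F$. Minimizing a linear cost over survivable subgraphs is a linear program over this polytope, so one wants its inequalities.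

For a partition $P=(V_1,\dots,V_p)$ of $V$ into $p\ge 2$ nonempty parts, let $\delta(P)$ be the set of edges whose ends lie in different parts, and write $x(S)=\sum_{e\in S}x(e)$. For $\emptyset\ne W\subsetneq V$ let
\[
\operatorname{con}(W)=\min\Bigl\{\max_{u\in W}r(u),\ \max_{u\in V\setminus W}r(u)\Bigr\}.
\]
The \emph{partition inequalities} are
\begin{equation}\label{eq:partition}
x(\delta(P))\ \ge\ \begin{cases} p-1 &\text{if }\operatorname{con}(V_i)=1\text{ for all }i,\\ p&\text{otherwise.}\end{cases}
\end{equation}
Since $\operatorname{con}(V_i)=2$ exactly when both $V_i$ and $V\setminus V_i$ contain a terminal, the second case occurs exactly when $P$ \emph{separates} two terminals, that is, when two terminals lie in different parts. For $p=2$ these are the cut inequalities. Let $\operatorname{CPP}(G,r)$ be the polytope in $\mathbb{R}^E$ defined by the trivial inequalities $0\le x(e)\le1$ for $e\in E$ and all partition inequalities. All polyhedra in this paper lie in the nonnegative orthant; we call such a polyhedron \emph{integral} if all its extreme points are integral.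

The inequalities have a simple meaning. Contract each part of $P$ to a point. A survivable $F$ becomes a connected multigraph on $p$ vertices, which has at least $p-1$ edges. If it has exactly $p-1$ edges it is a tree, and then a single edge separates any two of its vertices; so if two terminals lie in different parts, there must be at least $p$ edges. These are the most obvious counts one can make, and one asks when they suffice. For $|T|\le 1$ survivable means connected, and it is known that $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$ for every $G$. For $|T|\le 2$ it is known that $\operatorname{CPP}(G,r)$ is integral if $G$ is series-parallel. The following conjecture comes from \cite{BKM}: \emph{if exactly two nodes have type $2$, then $\operatorname{SNDP}(G,r)$ is completely described by the trivial and the partition inequalities.} We prove it. The proof does not use the two facts just quoted.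

\begin{theorem}\label{thm:main}
Let $G$ be a multigraph and $r\in\{1,2\}^V$ with $|T|\le 2$. Then every extreme point of $\operatorname{CPP}(G,r)$ is integral, and $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$.
\end{theorem}

The number $2$ of paths between the two terminals plays no special role.

\begin{theorem}\label{thm:k}
Let $G=(V,E)$ be a multigraph, let $s\ne t$ be nodes of $G$, and let $k\ge 1$ be an integer. The convex hull of the incidence vectors of the edge sets $F$ such that $(V,F)$ is connected and contains $k$ edge-disjoint $s$--$t$ paths is the set of all $x\in\mathbb R^E$ with $0\le x\le 1$ and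
\[
x(\delta(P))\ \ge\ \begin{cases}p-1&\text{if }s,t\text{ lie in one part of }P,\\ p+k-2&\text{otherwise,}\end{cases}
\]
where $P$ ranges over all partitions of $V$ into $p\ge2$ parts.
\end{theorem}

Theorem~\ref{thm:main} follows. If $|T|=2$, take $k=2$ and $T=\{s,t\}$: a set is survivable if and only if it is connected and contains two edge-disjoint $s$--$t$ paths. If $|T|\le1$ and $|V|\ge2$, take $k=1$ and any $s\neq t$: both right-hand sides are $p-1$. If $|V|=1$, then $E=\emptyset$ and both polytopes are the single point of $\mathbb R^\emptyset$. So we shall prove Theorem~\ref{thm:k} for all $k$ at once; the case $k=1$ is needed inside the induction anyway.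

\begin{corollary}\label{cor:bounds}
Let $l,u\in\mathbb Z^E$ with $0\le l\le u$. The polytope defined by $l\le x\le u$ and the partition inequalities of Theorem~\ref{thm:main} (with $|T|\le 2$) or of Theorem~\ref{thm:k} is integral. The polyhedron defined by $x\ge 0$ and these partition inequalities is also integral.
\end{corollary}

\begin{theorem}\label{thm:three}
For an integer $m\ge0$, the equality $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$ holds for all $(G,r)$ with $|T|=m$ if and only if $m\le 2$. For every $m\ge3$ there is a counterexample with $G$ simple; for $m=3$ one may take $G=K_4$.
\end{theorem}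

The plan is this. An extreme point $x$ is determined by its tight inequalities. Some tight partitions allow us to split $G$ into two smaller graphs and to glue feasible sets of the pieces; then induction applies. If no such partition is tight, the tight partitions that remain are described by pairs of disjoint sets, one around $s$ and one around $t$. These pairs lie in a lattice, and uncrossing reduces them to a chain. The matrix of a chain has consecutive ones in each column, so $x$ is integral. The next section shows the splitting and the chain on three vertices.

\section{Three vertices by hand}\label{sec:three}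

Let $V=\{s,t,v\}$, $T=\{s,t\}$, with arbitrarily many parallel edges, and let $a,b,c$ be the total value of $x$ on the edges $st$, $sv$, $tv$, respectively. Apart from $0\le x\le1$ the inequalities are
\[
\begin{array}{ll@{\qquad}ll}
(\{s\},\{t,v\}):& a+b\ge2, & (\{s\},\{t\},\{v\}):& a+b+c\ge 3,\\
(\{s,v\},\{t\}):& a+c\ge2, & (\{s,t\},\{v\}):& b+c\ge 1.
\end{array}
\]
The cuts alone do not suffice. With two parallel edges $st$ of value $\frac34$ each and single edges $sv$, $tv$ of value $\frac12$ we have $a=\frac32$, $b=c=\frac12$. All three cuts are tight, but $a+b+c=\frac52<3$. The three tight cuts determine $a,b,c$ by a system with matrix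
\begin{equation}\label{eq:bad}
\begin{pmatrix}1&1&0\\1&0&1\\0&1&1\end{pmatrix},\qquad \det=-2 ,
\end{equation}
which explains the halves.

Now let $x$ be an extreme point for all four inequalities and the bounds.

\emph{Suppose $b+c=1$.} Subtracting this from $a+b+c\ge3$ gives $a\ge 2$. So the restriction of $x$ to the edges $st$ satisfies the inequalities for the graph on $\{s,t\}$, and the restriction to the other edges satisfies those for the connected subgraphs of the graph obtained by identifying $s$ and $t$. A polytope given by $0\le y\le 1$ and $\sum y(e)\ge h$, with $h$ an integer, is integral: at an extreme point at most one coordinate is fractional, and if there is one, then $\sum y(e)=h$ must hold, which is impossible with exactly one fractional coordinate. Hence both restrictions are convex combinations of $0/1$ points of their polytopes. Any two such points glue to a feasible set, because two edges $st$ and one edge to $v$ are enough. So $x$ is a convex combination of feasible $0/1$ points, and being extreme it is one of them.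

\emph{Suppose $b+c>1$.} The tight partition inequalities are among the other three. In the order
$(\{s\},\{t,v\})$, $(\{s\},\{t\},\{v\})$, $(\{s,v\},\{t\})$ their coefficients at $a,b,c$ form the matrix
\[
\begin{pmatrix}1&1&0\\1&1&1\\1&0&1\end{pmatrix},
\]
in which the ones of each column are consecutive. Parallel edges only repeat columns. By Lemma~\ref{lem:interval} below, such rows together with tight bounds determine an integral point, so $x$ is integral. Along this order the part of $s$ grows, $\{s\},\{s\},\{s,v\}$, and the part of $t$ shrinks, $\{t,v\},\{t\},\{t\}$. This is why the ones are consecutive, and it is the pattern to look for in general.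

Two things do not yet appear. With four vertices $s,t,u,v$ there is a partition $(\{s\},\{t\},\{u,v\})$ with a nontrivial part that avoids both terminals; splitting at it requires routing $s$--$t$ paths through this part. And two partitions such as $(\{s,u\},\{t\},\{v\})$ and $(\{s,v\},\{t\},\{u\})$ do not fit into a chain; they must be uncrossed.

\section{Tools}

For $\emptyset\ne A\subseteq V$ let $E[A]$ be the set of edges with both ends in $A$, and $G[A]=(A,E[A])$. Let $G/A$ arise from $G$ by contracting $A$ to one vertex and deleting the edges of $E[A]$; its edge set is $E\setminus E[A]$. The partitions of $V(G/A)$ correspond to the partitions of $V$ with $A$ inside one part, and $\delta(\cdot)$ is the same edge set in both graphs. For a partition $P$ and $F\subseteq E$, let $F/P$ be the multigraph whose vertices are the parts of $P$ and whose edge set is $F\cap\delta(P)$. It has no loops, and it is connected if $(V,F)$ is.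

Fix $s\ne t$ in $V$ and an integer $k\ge1$. Call $F$ \emph{feasible} if $(V,F)$ is connected and contains $k$ edge-disjoint $s$--$t$ paths. For a partition $P$ into $p$ parts put
\[
R_k(P)=p-1+(k-1)\,\sigma(P),\qquad \sigma(P)=\begin{cases}1&\text{if $P$ separates $s$ and $t$,}\\0&\text{otherwise,}\end{cases}
\]
and let $Q_k(G)=Q_k(G;s,t)$ be the polytope of all $x$ with $0\le x\le1$ and $x(\delta(P))\ge R_k(P)$ for all $P$ with $p\ge 2$. The polytope $Q_1(G)$ does not depend on $s,t$, and for $k=1$ feasible means connected. We call $P$ \emph{tight} (for $x$) if $x(\delta(P))=R_k(P)$.

A \emph{trail} is a walk that repeats no edge. The edge version of Menger's theorem says that $(V,F)$ contains $k$ edge-disjoint $s$--$t$ paths if and only if every cut separating $s$ from $t$ contains at least $k$ edges of $F$.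

The next lemma is the only counting we need. Its first part says that the inequalities are valid, and its second part will control how paths meet a contracted part.

\begin{lemma}\label{lem:count}
Let $D$ be a connected loopless multigraph containing $k$ edge-disjoint trails between two distinct vertices $a,b$. Then $|E(D)|\ge|V(D)|+k-2$. If equality holds, then no vertex $c\ne a,b$ lies on two of these trails.
\end{lemma}

\begin{proof}
Let $S$ be a spanning tree of $D$ and $e$ an edge of the $a$--$b$ path in $S$. The two components of $S-e$ define a cut of $D$ separating $a$ from $b$, and each of the $k$ trails has an edge in this cut. Only one edge of the cut, namely $e$, belongs to $S$, so at least $k-1$ edges of $D$ lie outside $S$. Thus $|E(D)|\ge |V(D)|-1+k-1$.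

For the second part, let $c\ne a,b$, let $Q_1,\dots,Q_q$ be all those of the trails that pass through $c$, and suppose $q\ge2$. Unzip $D$ at $c$: replace $c$ by vertices $c_1,\dots,c_q$, attach every edge at $c$ that belongs to $Q_j$ to $c_j$ $(j\le q)$, and attach all other edges at $c$ to $c_1$. Each $Q_j$ remains a trail from $a$ to $b$, now through $c_j$, and the other trails do not meet $c$ and are unchanged. The new multigraph $D'$ is connected: each $c_j$ is joined to $a$ by a part of $Q_j$, and any other vertex is joined to $a$ or to some $c_j$ by following a path of $D$ toward $a$ until it first meets $a$ or $c$. The first part applied to $D'$ gives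
\[
|E(D)|=|E(D')|\ge|V(D')|+k-2=|V(D)|+(q-1)+k-2>|V(D)|+k-2 .\qedhere
\]
\end{proof}

For $k=2$ the second part says that a connected graph with a single cycle cannot contain two edge-disjoint $a$--$b$ trails that meet at a third vertex, as these would give two edge-disjoint cycles.

\begin{lemma}\label{lem:01}
The $0/1$ vectors in $Q_k(G)$ are exactly the vectors $\chi^F$ with $F$ feasible. Hence if $Q_k(G)$ is integral, it is the convex hull of these vectors.
\end{lemma}

\begin{proof}
If $\chi^F\in Q_k(G)$, the inequalities with $p=2$ say that every cut contains an edge of $F$, and every cut separating $s$ from $t$ contains at least $k$. So $F$ is feasible by Menger's theorem. Conversely, let $F$ be feasible and $P$ a partition into $p\ge2$ parts. Then $F/P$ is connected, so $|F\cap\delta(P)|\ge p-1$. If $P$ separates $s$ and $t$, then $k$ edge-disjoint $s$--$t$ paths of $F$ become $k$ edge-disjoint trails of $F/P$ between the part of $s$ and the part of $t$ (delete the edges inside parts). By Lemma~\ref{lem:count}, $|F\cap\delta(P)|\ge p+k-2$.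
\end{proof}

Finally we recall why consecutive ones give integrality.

\begin{lemma}\label{lem:interval}
Let $M$ be a nonsingular square matrix, each row of which is either a unit vector or one of the rows of a $0/1$ matrix $N$ in which the ones of each column are consecutive. Then $\det M=\pm1$. In particular, if $h$ is integral, then the solution of $Mx=h$ is integral.
\end{lemma}

\begin{proof}
Expand the determinant along the unit rows. What remains is, up to sign, $1$ or the determinant of a square submatrix $N'$ of $N$, whose columns again have consecutive ones if its rows are kept in the order of $N$. From each row of $N'$ except the first, starting with the last, subtract the preceding row. This keeps the determinant. A column with ones exactly in rows $i,\dots,j$ now has $+1$ in row $i$, $-1$ in row $j+1$ (if there is such a row), and zeros elsewhere.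

A square matrix in which every column has at most one $+1$, at most one $-1$ and otherwise zeros has determinant $0$ or $\pm1$, by induction on its size: if a column is zero the determinant is $0$; if a column has exactly one nonzero entry, expand along it; otherwise every column sums to $0$ and the determinant is $0$. So $\det M\in\{0,\pm1\}$, and $\det M\neq 0$. The last statement is Cramer's rule.
\end{proof}

\section{Proof of Theorem~\ref{thm:k}}

We prove that $Q_k(G;s,t)$ is integral for all $G$, $s\neq t$ and $k\ge1$, by induction on $n=|V|\ge2$; Lemma~\ref{lem:01} then gives the theorem. So let $x$ be an extreme point of $Q_k(G)$, and assume that integrality holds, for all $k$ and all pairs of distinct nodes, for graphs with at least two but fewer than $n$ vertices. No separate base case is needed: for $n=2$ the splitting below does not occur.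

\subsection{Splitting at a tight partition}

Suppose a partition $P$ is tight and $V_i$ is one of its parts, with $|V_i|\ge2$. Refining $P$ inside $V_i$ gives lower bounds for $x$ on $E[V_i]$, because the contribution of $\delta(P)$ is known exactly. So we may treat the two pieces of $x$, on $E[V_i]$ and on $E\setminus E[V_i]$, separately. The question is whether feasible sets of the pieces can be glued. There are two situations in which they can.

\begin{proposition}\label{prop:split}
Suppose that $P=(V_1,\dots,V_p)$ is tight for $x$ and one of the following holds:
\begin{enumerate}
\item[(a)] $s$ and $t$ lie in the same part $V_i$;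
\item[(b)] $s\in V_1$, $t\in V_2$, and $|V_i|\ge2$ for some $i\ge 3$.
\end{enumerate}
Then $x$ is integral.
\end{proposition}

\begin{proof}
In both cases $2\le|V_i|<n$, so $G[V_i]$ and $G/V_i$ each have at least two and fewer than $n$ vertices. Let $x'$ and $x''$ be the restrictions of $x$ to $E[V_i]$ and to $E\setminus E[V_i]=E(G/V_i)$.

For a partition $U$ of $V_i$ into $q\ge2$ parts, let $P'$ be obtained from $P$ by replacing $V_i$ with the parts of $U$. It has $p-1+q$ parts, and $x(\delta(P'))=x(\delta(P))+x'(\delta(U))$. Hence
\begin{equation}\label{eq:refine}
x'(\delta(U))\ \ge\ R_k(P')-R_k(P)\ =\ q-1+(k-1)\bigl(\sigma(P')-\sigma(P)\bigr).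
\end{equation}

\emph{Case (a).} Here $\sigma(P)=0$, and $\sigma(P')=1$ exactly if $U$ separates $s$ and $t$. So \eqref{eq:refine} says $x'\in Q_k(G[V_i];s,t)$. Moreover $x''\in Q_1(G/V_i)$, since a partition of $V(G/V_i)$ into $q$ parts lifts to a partition of $V$ with the same edge set, and $R_k\ge q-1$ for the lifted partition. By induction and Lemma~\ref{lem:01},
\[
x'=\sum_j\lambda_j\chi^{F_j},\qquad x''=\sum_l\mu_l\chi^{H_l}
\]
are convex combinations with positive coefficients, where $(V_i,F_j)$ is connected and contains $k$ edge-disjoint $s$--$t$ paths, and $H_l$ is connected and spanning in $G/V_i$. Then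
\begin{equation}\label{eq:glue}
x=\sum_{j,l}\lambda_j\mu_l\,\chi^{F_j\cup H_l},
\end{equation}
and each $F_j\cup H_l$ is feasible: it is connected, and the $k$ paths lie in $F_j$. By Lemma~\ref{lem:01} this is a convex combination of points of $Q_k(G)$, so the extreme point $x$ equals each $\chi^{F_j\cup H_l}$ and is integral.

\emph{Case (b).} Here $\sigma(P)=\sigma(P')=1$, so \eqref{eq:refine} says $x'\in Q_1(G[V_i])$. Lifting partitions shows $x''\in Q_k(G/V_i;s,t)$; note that the contracted vertex $v_i$ is different from $s$ and $t$. By induction we again have convex combinations with positive coefficients, now with $(V_i,F_j)$ merely connected and $H_l$ feasible in $G/V_i$, and \eqref{eq:glue} holds. It remains to show that $F\cup H$ is feasible for $F=F_j$ and $H=H_l$; then $x$ is integral as before.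

Clearly $F\cup H$ is connected. The danger is that several of the $k$ paths in $H$ pass through $v_i$, whereas $F$ may be a tree and unable to carry more than one of them. Tightness of $P$ excludes this. Indeed $P$ induces a partition of $V(G/V_i)$ into $p$ parts separating $s$ and $t$, so $|H_{l'}\cap\delta(P)|\ge p+k-2$ for every $l'$ by Lemma~\ref{lem:01}, while
\[
\sum_{l'}\mu_{l'}|H_{l'}\cap\delta(P)|=x(\delta(P))=p+k-2 .
\]
All $\mu_{l'}$ are positive, so $|H\cap\delta(P)|=p+k-2$. Thus $D=H/P$ is a connected multigraph with $p$ vertices and $p+k-2$ edges. Let $Q_1,\dots,Q_k$ be edge-disjoint $s$--$t$ paths in $H$. In $D$ they become edge-disjoint trails from $V_1$ to $V_2$, and a path through $v_i$ becomes a trail through the vertex $V_i\ne V_1,V_2$. By the second part of Lemma~\ref{lem:count}, at most one of the $Q_j$ passes through $v_i$. If none does, $Q_1,\dots,Q_k$ are paths in $F\cup H$ already. Otherwise the one that does, being a path, passes through $v_i$ once, entering $V_i$ at some node $a$ and leaving it from some node $b$ (possibly $a=b$). Inserting an $a$--$b$ path of $(V_i,F)$ into it turns $Q_1,\dots,Q_k$ into $k$ edge-disjoint $s$--$t$ paths in $F\cup H$.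
\end{proof}

\begin{remark}
Gluing really fails without tightness. Let $k=2$, let $V_i=\{u,v\}$, let $H$ consist of two parallel edges $su$ and two parallel edges $vt$, and let $F=\{uv\}$. Then $H$ is feasible in $G/V_i$ and $F$ is connected, but the edge $uv$ separates $s$ from $t$ in $F\cup H$. Here $P=(\{s\},\{t\},\{u,v\})$ has $p+k-2=3$, and $H$ uses four edges.

The argument also does not apply to the part $V_1\ni s$ of a separating partition, even a tight one. After contracting $V_1$, all $k$ paths start at the contracted vertex, at possibly different nodes of $V_1$, and for $k\ge2$ a connected set on $V_1$ cannot in general route them all to $s$. Such partitions need another treatment.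
\end{remark}

\subsection{Uncrossing the remaining tight partitions}

From now on assume that neither (a) nor (b) holds for any tight partition. Then every tight partition separates $s$ from $t$, and its parts other than those of $s$ and $t$ are singletons. Let
\[
\mathcal D=\{(A,B): A,B\subseteq V,\ s\in A,\ t\in B,\ A\cap B=\emptyset\},
\]
and for $X=(A,B)\in\mathcal D$ let $P(X)$ be the partition with parts $A$, $B$ and the singletons $\{w\}$, $w\in V\setminus(A\cup B)$. Put
\[
\rho_X=\chi^{\delta(P(X))}=\mathbf 1-\chi^{E[A]}-\chi^{E[B]} .
\]
As $P(X)$ has $n-|A|-|B|+2$ parts, its inequality is $\rho_X\cdot x\ge f(X)$ with $f(X)=n-|A|-|B|+k$. Let $\mathcal T$ be the set of $X\in\mathcal D$ for which $P(X)$ is tight; every tight partition is of the form $P(X)$ with $X\in\mathcal T$.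

In Section~\ref{sec:three} the $s$-part grew while the $t$-part shrank. So order $\mathcal D$ by
\[
(A,B)\le(A',B')\iff A\subseteq A'\ \text{ and }\ B\supseteq B' .
\]
With this order any two elements have a greatest lower and a least upper bound in $\mathcal D$, namely
\[
(A,B)\wedge(A',B')=(A\cap A',\,B\cup B'),\qquad (A,B)\vee(A',B')=(A\cup A',\,B\cap B').
\]
These pairs belong to $\mathcal D$, since $A\cap A'$ meets neither $B$ nor $B'$, and $B\cap B'$ meets neither $A$ nor $A'$, and $s,t$ are in the right sets.

\begin{lemma}\label{lem:uncross}
If $X,Y\in\mathcal T$, then $X\wedge Y,\ X\vee Y\in\mathcal T$, and $\rho_X+\rho_Y-\rho_{X\wedge Y}-\rho_{X\vee Y}$ vanishes in all coordinates $e$ with $x(e)\ne0$.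
\end{lemma}

\begin{proof}
For $A,A'\subseteq V$ we have $\chi^{E[A]}+\chi^{E[A']}\le\chi^{E[A\cap A']}+\chi^{E[A\cup A']}$: an edge in both $E[A]$ and $E[A']$ is counted twice on the right as well, and an edge in exactly one of them lies in $E[A\cup A']$. Applying this to the first and to the second components of $X$ and $Y$ gives, componentwise,
\[
\rho_X+\rho_Y\ \ge\ \rho_{X\wedge Y}+\rho_{X\vee Y}.
\]
Moreover $f(X)+f(Y)=f(X\wedge Y)+f(X\vee Y)$, because $|A|+|A'|=|A\cap A'|+|A\cup A'|$ and likewise for $B,B'$. Since $x\ge0$,
\[
f(X)+f(Y)=(\rho_X+\rho_Y)\cdot x\ \ge\ (\rho_{X\wedge Y}+\rho_{X\vee Y})\cdot x\ \ge\ f(X\wedge Y)+f(X\vee Y)=f(X)+f(Y).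
\]
So both inequalities hold with equality. Equality in the second gives tightness of $X\wedge Y$ and $X\vee Y$. Equality in the first says that the nonnegative vector $\rho_X+\rho_Y-\rho_{X\wedge Y}-\rho_{X\vee Y}$ has inner product $0$ with $x\ge0$.
\end{proof}

Let $E_0=\{e\in E: x(e)\in\{0,1\}\}$, let $\mathcal C$ be an inclusion-wise maximal chain in $\mathcal T$ (possibly empty), and let
\[
L=\operatorname{span}\bigl(\{\rho_X:X\in\mathcal C\}\cup\{\chi^{\{e\}}:e\in E_0\}\bigr).
\]
The chain may omit many tight partitions, but it loses no information.

\begin{lemma}\label{lem:span}
$\rho_X\in L$ for every $X\in\mathcal T$.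
\end{lemma}

\begin{proof}
Suppose not, and choose $X\in\mathcal T$ with $\rho_X\notin L$ that is incomparable to as few members of $\mathcal C$ as possible. If $X$ were comparable to all of $\mathcal C$, then $X\in\mathcal C$ by maximality, and $\rho_X\in L$. So some $C\in\mathcal C$ is incomparable to $X$. We claim that each of $X\wedge C$ and $X\vee C$ is comparable to $C$ and to every $D\in\mathcal C$ that is comparable to $X$; thus each is incomparable to fewer members of $\mathcal C$ than $X$. For $C$ this is clear. Let $D\in\mathcal C$ with $D\le X$. As $\mathcal C$ is a chain, $C\le D$ or $D\le C$; but $C\le D\le X$ contradicts incomparability. So $D\le C$, and $D\le X\wedge C\le X\vee C$. If $D\ge X$, then in the same way $D\le C$ is impossible, so $D\ge C$ and $D\ge X\vee C\ge X\wedge C$.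

By Lemma~\ref{lem:uncross}, $X\wedge C$ and $X\vee C$ are in $\mathcal T$, so by the choice of $X$ their vectors lie in $L$. Also by Lemma~\ref{lem:uncross}, $\rho_X$ differs from $\rho_{X\wedge C}+\rho_{X\vee C}-\rho_C$ by a combination of unit vectors $\chi^{\{e\}}$ with $x(e)=0$, hence $e\in E_0$. So $\rho_X\in L$, a contradiction.
\end{proof}

\subsection{Consecutive ones}

Since $x$ is an extreme point, the coefficient vectors of the inequalities tight at $x$ have rank $|E|$. These are, up to sign, the $\chi^{\{e\}}$ with $e\in E_0$ and the $\rho_X$ with $X\in\mathcal T$. By Lemma~\ref{lem:span} they all lie in $L$, so $L=\mathbb R^E$. Hence $x$ is the unique solution of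
\[
\rho_X\cdot x=f(X)\quad(X\in\mathcal C),\qquad x(e)\in\{0,1\}\text{ as prescribed}\quad(e\in E_0),
\]
a system with integral right-hand sides.

Write $\mathcal C=\{(A_1,B_1)<\dots<(A_m,B_m)\}$ and consider an edge $e$. It lies in $\delta(P(A_i,B_i))$ if and only if $e\notin E[A_i]$ and $e\notin E[B_i]$. Because the $A_i$ increase, the indices $i$ with $e\in E[A_i]$ form a final segment of $\{1,\dots,m\}$. Because the $B_i$ decrease, the indices with $e\in E[B_i]$ form an initial segment. So the indices with $e\in\delta(P(A_i,B_i))$ are consecutive: the matrix with rows $\rho_{(A_1,B_1)},\dots,\rho_{(A_m,B_m)}$ has consecutive ones in each column. Choosing $|E|$ independent rows of the system and applying Lemma~\ref{lem:interval}, we find that $x$ is integral. This completes the proof of Theorem~\ref{thm:k}, and with it that of Theorem~\ref{thm:main}. \qed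

\section{Integral bounds on the edges}

The idea is to model an edge with bounds $l_e\le x(e)\le u_e$ by $u_e$ parallel edges, $l_e$ of which are fixed at $1$.

\begin{proof}[Proof of Corollary~\ref{cor:bounds}]
Consider the partition inequalities of one of the two theorems; the right-hand side for $P$ depends only on $P$, the terminals and $k$, not on the edges. Let $\Pi(l,u)$ be the polytope they define together with $l\le x\le u$. Replace each edge $e$ of $G$ by $u_e$ parallel copies (none if $u_e=0$) to obtain $G^u$, and let $\pi$ be the linear map that sums the values over the copies of each edge. Since the theorems hold for multigraphs, the polytope of $G^u$ defined by the partition inequalities with the same right-hand sides and the bounds $0,1$ is integral. Let $\Phi$ be its face (possibly empty) in which, for each $e$, the first $l_e$ copies have value $1$.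

We claim $\pi(\Phi)=\Pi(l,u)$. The inclusion $\subseteq$ holds because $\pi$ preserves all values $x(\delta(P))$, and because the values of the $u_e$ copies of $e$ lie in $[0,1]$ and the first $l_e$ of them are $1$. Conversely, for $x\in\Pi(l,u)$ give value $1$ to the first $l_e$ copies of $e$ and distribute $x(e)-l_e\in[0,u_e-l_e]$ over the other $u_e-l_e$ copies with values in $[0,1]$. All partition inequalities remain satisfied, so the result is in $\Phi$, and $\pi$ maps it to $x$.

A face of an integral polytope is integral. For an extreme point $z$ of $\pi(\Phi)$, the set $\Phi\cap\pi^{-1}(z)$ is a nonempty face of $\Phi$; it contains an extreme point of $\Phi$, which is integral, so $z$ is integral. Hence $\Pi(l,u)$ is integral.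

Finally, an extreme point $y$ of the polyhedron given by $x\ge0$ and the partition inequalities lies in the subset $\Pi(0,u)$ with $u_e=\lceil y(e)\rceil+1$. It is an extreme point of this subset, hence integral.
\end{proof}

\section{Three or more terminals}

The proof used that there are only two terminals in the order on $\mathcal D$: the part of $s$ grows as the part of $t$ shrinks. With three terminals this order is not available, and the matrix \eqref{eq:bad} of determinant $-2$ comes back. In Section~\ref{sec:three} the fractional point it produced was cut off by the partition into singletons; on $K_4$ with three terminals no partition inequality does so.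

\begin{proof}[Proof of Theorem~\ref{thm:three}]
For $m\le2$ the equality is Theorem~\ref{thm:main}. For each $m\ge3$ we give a counterexample.

\emph{The case $m=3$.} Let $K_4$ have nodes $v_0,t_1,t_2,t_3$, let $T=\{t_1,t_2,t_3\}$, and put
\[
x(v_0t_i)=1,\qquad x(t_it_j)=\tfrac12 .
\]
All partition inequalities hold. Indeed $x(E)=\frac92$, and:
\begin{itemize}
\item for four singletons, $\frac92\ge4$;
\item for $\{v_0,t_i\}$ and two singletons, $\frac92-1=\frac72\ge3$;
\item for $\{t_i,t_j\}$ and two singletons, $\frac92-\frac12=4\ge3$;
\item for the cuts, $x(\delta(\{t_i\}))=2\ge2$, $\ x(\delta(\{v_0\}))=3\ge1$, and $x(\delta(\{v_0,t_i\}))=3\ge2$, where $\delta(W)$ denotes $\delta(W,V\setminus W)$.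
\end{itemize}
These are all partitions with at least two parts. So $x\in\operatorname{CPP}(K_4,r)$.

In a survivable $F$ every $t_i$ has degree at least $2$, and only one edge joins it to $v_0$. So $F$ contains an edge of the triangle $t_1t_2t_3$ at each $t_i$, and since one edge meets only two of the $t_i$, at least two triangle edges. Hence
\begin{equation}\label{eq:triangle}
x(t_1t_2)+x(t_1t_3)+x(t_2t_3)\ge2
\end{equation}
is valid for $\operatorname{SNDP}(K_4,r)$. Our point has value $\frac32$ here, so $x\notin\operatorname{SNDP}(K_4,r)$. (The tight constraints $x(\delta(\{t_i\}))=2$ and $x(v_0t_i)=1$ leave, on the triangle edges, a system with matrix \eqref{eq:bad} up to the order of rows and columns.)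

\emph{The case $m\ge4$.} Attach to this $K_4$, for each $j=4,\dots,m$, a triangle on $t_1,t_j,w_j$, where $t_j$ is a new terminal and $w_j$ a new node of type $1$. Keep $x$ on the $K_4$ and put $x=1$ on all new edges. The graph is simple and has $m$ terminals. Let $B_1,B_2,\dots$ be the node sets of the $K_4$ and of the triangles. The edge set is the disjoint union of the $E[B_j]$, and any two of the sets $B_j$ meet exactly in $t_1$.

Let $P$ be a partition of $V$ into $p\ge2$ parts. It induces on $B_j$ a partition $P_j$ into $p_j\ge 1$ parts. Put $\tau=1$ if $P$ separates two terminals and $\tau=0$ otherwise, and define $\tau_j$ in the same way for $P_j$ and the terminals in $B_j$. Then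
\[
x\bigl(\delta(P)\cap E[B_j]\bigr)\ \ge\ p_j-1+\tau_j .
\]
If $p_j=1$ this says $0\ge0$. For the $K_4$ it was shown above. For a triangle the left-hand side is $2$ if $p_j=2$ and $3$ if $p_j=3$.

Each of the $p-1$ parts of $P$ not containing $t_1$ meets some $B_j$ in a part of $P_j$ not containing $t_1$, and different parts of $P$ give different such traces. As $P_j$ has $p_j-1$ parts not containing $t_1$, we get $p-1\le\sum_j(p_j-1)$. If $\tau=1$, then some terminal lies in a part different from that of $t_1$. It belongs to some $B_j$, which also contains the terminal $t_1$, so $\tau_j=1$. Therefore
\[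
x(\delta(P))\ \ge\ \sum_j(p_j-1+\tau_j)\ \ge\ p-1+\tau ,
\]
which is \eqref{eq:partition}. So $x\in\operatorname{CPP}(G,r)$.

Now let $F$ be survivable. A path between two nodes of the $K_4$ stays in the $K_4$, since to leave it and return it would have to visit $t_1$ twice. So $F\cap E(K_4)$ contains two edge-disjoint paths between any two of $t_1,t_2,t_3$, and each of these has degree at least $2$ in $F\cap E(K_4)$. As before, $F$ contains at least two edges of the triangle $t_1t_2t_3$. Hence \eqref{eq:triangle} is valid for $\operatorname{SNDP}(G,r)$, while $x$ violates it.
\end{proof}

\begin{thebibliography}{1}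
\bibitem{BKM}
\emph{On the Polytope of the $(1,2)$-Survivable Network Design Problem},
\texttt{https://www.lamsade.dauphine.fr/\textasciitilde mahjoub/Papers/BKM08.pdf},
doi:10.1137/050639600.
\end{thebibliography}

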